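\title{Developable quasi-metric spaces that are not transitive}

\begin{abstract}
We construct a developable quasi-metric space $(X,d)$ with $d\le 1$ in which every transitive neighbornet contains a pair of points at distance exactly $1$. Such a space is not transitive and admits no compatible non-archimedean quasi-metric. A variant of the construction gives a Hausdorff space with the same properties. The points are real functions on the Cantor set, decorated with labels on the binary tree. Raising a function costs the measure of the set on which it is raised, while lowering it can be cheap. A Baire category argument shows that a transitive neighbornet that raises functions on two halves of a cylinder raises them on the whole cylinder.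
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, spaces are $T_1$ and $\mathbb N=\{0,1,2,\dots\}$.

A \emph{quasi-metric} on a set $X$ is a function $d:X\times X\to[0,\infty)$ such that $d(x,y)=0$ if and only if $x=y$, and $d(x,z)\le d(x,y)+d(y,z)$; symmetry is not required. The balls $B(x,\varepsilon)=\{y:d(x,y)<\varepsilon\}$ form a base for a topology $\tau(d)$, because $B(y,\varepsilon-d(x,y))\subset B(x,\varepsilon)$ for $y\in B(x,\varepsilon)$. This topology is $T_1$, since $y\notin B(x,d(x,y))$ for $y\ne x$. A \emph{quasi-metric space} is a space whose topology is $\tau(d)$ for some quasi-metric $d$. A quasi-metric is \emph{non-archimedean} if $d(x,z)\le\max\{d(x,y),d(y,z)\}$, and a space is \emph{non-archimedean quasi-metrizable} if its topology comes from such a $d$.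

A \emph{development} of $X$ is a sequence $(\mathcal G_n)$ of open covers such that for every $x$ the stars $\operatorname{st}(x,\mathcal G_n)=\bigcup\{G\in\mathcal G_n:x\in G\}$ form a neighborhood base at $x$. A space is \emph{developable} if it has a development. In a metric space the covers by balls of radius $2^{-n}$ form a development, because $\operatorname{st}(x,\mathcal G_n)\subset B(x,2^{1-n})$. A \emph{$\gamma$-space} is a space with open neighborhoods $g(n,x)$ of $x$, for $n\in\mathbb N$ and $x\in X$, such that $\{g(n,x):n\in\mathbb N\}$ is a neighborhood base at $x$, and for all $n,x$ there is $m$ with $g(m,y)\subset g(n,x)$ whenever $y\in g(m,x)$. A quasi-metric space is a $\gamma$-space: take $g(n,x)=B(x,2^{-n})$ and $m=n+1$.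

A \emph{neighbornet} of $X$ is a relation $U\subset X\times X$ such that $U(x)=\{y:(x,y)\in U\}$ is a neighborhood of $x$ for every $x$. Let $U^k$ be the set of pairs $(x_0,x_k)$ for which there are $x_1,\dots,x_{k-1}$ with $(x_i,x_{i+1})\in U$ for all $i<k$. A neighbornet contains the diagonal, so $U^k\subset U^{k+1}$. A neighbornet $U$ is
\begin{itemize}
\item \emph{transitive} if $U^2\subset U$;
\item \emph{normal} if there are neighbornets $U_1,U_2,\dots$ with $U_1^2\subset U$ and $U_{n+1}^2\subset U_n$ for all $n$.
\end{itemize}
The two notions abstract the two triangle inequalities. For a compatible quasi-metric $d$ the neighbornet $\{d<\varepsilon\}=\{(x,y):d(x,y)<\varepsilon\}$ is normal, with $U_n=\{d<2^{-n}\varepsilon\}$; if $d$ is non-archimedean, it is transitive.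

The space $X$ is \emph{transitive} if every normal neighbornet contains a transitive neighbornet. It is \emph{$k$-transitive} (\emph{$k$-pretransitive}) if for every neighbornet $U$ the relation $U^k$ contains a transitive (normal) neighbornet. A $k$-transitive space is transitive: if $U$ is normal and $2^n\ge k$, then $U_n^k\subset U_n^{2^n}\subset U_{n-1}^{2^{n-1}}\subset\dots\subset U_1^2\subset U$. The following facts are quoted in \cite{QM}.
\begin{itemize}
\item[(F1)] Each transitive quasi-metric space is non-archimedean quasi-metrizable.
\item[(F2)] Each developable non-archimedean quasi-metrizable space is $2$-transitive.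
\item[(F3)] Each developable $\gamma$-space is $2$-pretransitive, and hence quasi-metrizable.
\end{itemize}
Question~7 of \cite{QM} asks:
\begin{quote}
(a) Is every developable space transitive? (b) Is every developable quasi-metric space transitive?
\end{quote}
For a developable quasi-metric space, (F1) and (F2) close the cycle
\[
\text{transitive}\Rightarrow\text{non-archimedean quasi-metrizable}\Rightarrow\text{$2$-transitive}\Rightarrow\text{transitive},
\]
so these three properties are equivalent, and (b) asks whether in a developable space a compatible quasi-metric can always be traded for a non-archimedean one. We show that it cannot.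

\begin{theorem}\label{thm:T1}
There are a set $X$ and a quasi-metric $d\le1$ on $X$ such that $(X,\tau(d))$ is $T_1$ and developable, and every transitive neighbornet $V$ of $X$ contains a pair $(x,y)$ with $d(x,y)=1$.
\end{theorem}

\begin{theorem}\label{thm:T2}
There is a Hausdorff developable quasi-metric space $(X_H,d)$ with $d\le1$ in which every transitive neighbornet contains a pair $(x,y)$ with $d(x,y)=1$.
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $(X,d)$ be the space of Theorem~\ref{thm:T1} or of Theorem~\ref{thm:T2}. For $0<\varepsilon\le1$ the normal neighbornet $\{d<\varepsilon\}$ contains no transitive neighbornet. Hence $X$ is not transitive, not $k$-transitive for any $k$, and not non-archimedean quasi-metrizable, although it is $2$-pretransitive. The answer to both \textup{(a)} and \textup{(b)} is no, and it remains no within the class of Hausdorff spaces.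
\end{corollary}

\begin{proof}
The first statement is the conclusion of the theorems, so $X$ is not transitive. A $k$-transitive space is transitive, and by the cycle above so is a developable non-archimedean quasi-metrizable space. Finally $X$ is a developable $\gamma$-space, so (F3) applies.
\end{proof}

Theorem~\ref{thm:T2} contains Theorem~\ref{thm:T1}, but the mechanism is easiest to see in the simpler space. Both spaces belong to one family, defined in Section~\ref{sec:spaces}, and everything except the Hausdorff property is proved for both at once. We do not claim a regular example.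

\section{Barriers, and how to pass them}\label{sec:idea}

\subsection*{Why one might expect a positive answer}
If $V$ is a transitive neighbornet, each $V(x)$ is open, since $y\in V(x)$ gives $V(y)\subset V(x)$. This explains (F1). Suppose that for each $n\ge1$ the relation $\{d<2^{-n}\}$ contains a transitive neighbornet $V_n$. Put $W_0=X\times X$ and $W_n=V_1\cap\dots\cap V_n$, and let $e(x,y)=\inf\{2^{-n}:(x,y)\in W_n\}$. The $W_n$ are transitive and decreasing, so $e$ is a non-archimedean quasi-metric, and its balls $\{y:e(x,y)<2^{-n}\}=W_{n+1}(x)$ are open and form a base at $x$.

One might think that connectedness prevents small transitive neighbornets, since a transitive $V$ contains the two ends of every chain $x_{i+1}\in V(x_i)$. It does not.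

\begin{example}\label{ex:line}
On $\mathbb R$ let $V(j)=(j-1,j+1)$ for $j\in\mathbb Z$ and $V(x)=(j,j+1)$ for $x\in(j,j+1)$. If $y\in V(x)$ then $V(y)\subset V(x)$, so $V$ is a transitive neighbornet, and $|x-y|<1$ on $V$. The integers act as barriers: a chain that starts in $(0,1)$ never reaches $1$, because the radius of the largest ball around $x$ inside $V(x)$ tends to $0$ as $x\uparrow1$.
\end{example}

\begin{example}\label{ex:metric}
Let $(M,\rho)$ be a metric space and $\varepsilon>0$. Every open cover of a metric space has a locally finite open refinement; let $\mathcal C$ be one for the cover by balls of radius $\varepsilon/2$, and put $V(x)=\bigcap\{C\in\mathcal C:x\in C\}$. The intersection is finite, so $V$ is a neighbornet. If $y\in V(x)$, every member of $\mathcal C$ that contains $x$ contains $y$; hence $V(y)\subset V(x)$ and $\rho(x,y)<\varepsilon$. So $\{\rho<\varepsilon\}$ contains a transitive neighbornet. By the construction of $e$ above, $M$ is non-archimedean quasi-metrizable, and by (F2) it is transitive.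
\end{example}

Developable spaces resemble metric spaces, and this suggests the answer yes. But the barriers of Example~\ref{ex:metric} come from local finiteness, which is no part of the definition of a development.

\subsection*{Two heights}
Let $V$ be a transitive neighbornet of $(X,d)$ and choose $n(x)\in\mathbb N$ with $B(x,2^{-n(x)})\subset V(x)$. To defeat $V$ we must travel far by steps in $V$ although $n$ is an arbitrary function. In our spaces a point carries a ``height function'' on a probability space, and $d(x,y)$ is at least the \emph{measure} of the set where the height of $y$ exceeds that of $x$. The amount of the rise is irrelevant. So we may confine the heights to a small region on which the Baire category theorem makes $n$ nearly bounded, and try to raise the height slightly, but everywhere. The basic move combines a rise on one half of the space with a rise on the other half. Here it is when each half carries a single real number.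

\begin{example}\label{ex:toy}
Let $Y=(\mathbb R\times\mathbb N)^2$; each coordinate consists of a height and a label. Let $V$ be a transitive relation on $Y$ and $n:Y\to\mathbb N$ a function such that the following hold.
\begin{itemize}
\item[(Raise)] For each $i\in\{1,2\}$, each value of the other coordinate, all reals $\alpha<\beta$ and each $N$, there are $x$ and $x'\in V(x)$ whose other coordinate has the given value and whose $i$-th coordinates $(a,k)$, $(a',k')$ satisfy $\alpha\le a<a'\le\beta$, $a'\in\mathbb Q$, $k\ge N$.
\item[(Jump)] If $y=((a,k),(v,j))$, $b\le v$ and $l>n(y)$, then $((a,k),(b,l))\in V(y)$.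
\end{itemize}
We claim that $V$ contains a pair in which both heights increase strictly.

Raise the first height and arrive at a point $y$ with second height $v$. A rise of the second height, with the first coordinate of $y$ held fixed, is available, but it starts at some point with second coordinate $(b,l)$ that we do not choose. A jump joins $y$ to this point if $b\le v$ and $l>n(y)$, and the net effect is a rise if the second rise ends above $v$. This is circular: $b$ is known only after we prescribe $N>n(y)$, while $y$ depends on $v$, which has to lie above $b$.

Category breaks the circle. For each $v\in\mathbb R$, (Raise) gives $x_v=((a_v,k_v),(v,0))$ and $y_v=((a'_v,k'_v),(v,0))\in V(x_v)$ with $a_v<a'_v\in\mathbb Q$. The triples $(a'_v,k'_v,n(y_v))$ range over a countable set, so one triple $(a',k',m)$ is attained on a set $D$ that is dense in some interval $(\alpha',\beta')$. Apply (Raise) to the second coordinate with first coordinate $(a',k')$, the interval $(\alpha',\beta')$ and $N=m+1$. This gives $(b,l)$, $(b',l')$ with $\alpha'\le b<b'\le\beta'$ and $l>m$. Only now choose $v\in D$ with $b<v<b'$. Each point of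
\[
x_v,\qquad y_v=((a',k'),(v,0)),\qquad ((a',k'),(b,l)),\qquad ((a',k'),(b',l'))
\]
is $V$-related to the next, the middle step being a jump, and $a_v<a'$, $v<b'$. See Figure~\ref{fig:toy}.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!15] (0,0.5) rectangle (5.4,3.3);
\draw[->] (0,0)--(5.8,0) node[right]{first height};
\draw[->] (0,0)--(0,3.7) node[above]{second height};
\draw[dotted] (3.6,0)--(3.6,3.5);
\node[below] at (3.6,0){$a'$};
\node[below] at (1.2,0){$a_v$};
\node[left] at (0,0.5){$\alpha'$};
\node[left] at (0,1.1){$b$};
\node[left] at (0,2){$v$};
\node[left] at (0,2.8){$b'$};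
\node[left] at (0,3.3){$\beta'$};
\fill (1.2,2) circle (1.6pt) node[above]{$x_v$};
\fill (3.6,2) circle (1.6pt) node[above left]{$y_v$};
\fill (3.6,1.1) circle (1.6pt);
\fill (3.6,2.8) circle (1.6pt);
\draw[->,thick] (1.3,2)--(3.5,2) node[midway,below]{raise};
\draw[->,thick,dashed] (3.6,1.9)--(3.6,1.2) node[midway,left]{jump};
\draw[->,thick] (3.7,1.1) to[bend right=55] (3.7,2.8);
\node at (4.75,1.95){raise};
\end{tikzpicture}
\caption{Raising two heights at once. For $v$ in a set dense in $(\alpha',\beta')$ the first rise ends at the same first height $a'$ and $n(y_v)$ has the same value. The second rise, from $b$ to $b'$, is fixed next. Then $v$ is chosen between $b$ and $b'$, and a downward jump joins the two rises.}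
\label{fig:toy}
\end{figure}

In the actual construction each half is again split into halves, and so on along the binary tree. The jumps must be cheap, yet they must leave the space developable. Both demands are met by letting the cost of a jump depend on a label written on its \emph{target}: from a given point one can jump cheaply to many points, but a given point, whose labels are fixed, can hardly be reached by cheap jumps.

\section{Labeled height functions}\label{sec:spaces}

Let $T$ be the set of finite binary words, $\varnothing$ the empty word, $|t|$ the length of $t$, and $t0,t1$ the two one-letter extensions of $t$. Let $Z=\{0,1\}^{\mathbb N}$ with the product topology and the coin-tossing probability measure $\mu$. For $z\in Z$ let $z|n$ be the prefix of length $n$. Write $t\preceq s$ if $t$ is a prefix of $s$, and put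
\[
[t]=\{z\in Z:z|\,|t|=t\},\qquad T_t=\{s\in T:t\preceq s\}.
\]
The cylinder $[t]$ is compact and open, and $\mu[t]=2^{-|t|}$. A \emph{rational step function} on $[t]$ is a locally constant function $[t]\to\mathbb Q$. By compactness it is constant on all subcylinders of some fixed length, so there are countably many such functions.

A \emph{label set} is a countable set $\Lambda$ with a function $\operatorname{rk}:\Lambda\to\mathbb N$, the \emph{rank}, and an element $0\in\Lambda$ of rank $0$, the \emph{blank}. Let $X_\Lambda$ be the set of pairs $x=(\xi_x,r_x)$, where the \emph{height} $\xi_x$ is a measurable function $Z\to\mathbb R$ modulo null sets, and the \emph{labeling} $r_x:T\to\Lambda$ satisfies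
\begin{equation}\label{eq:star}
\sup_n\operatorname{rk}r_x(z|n)<\infty\quad\text{for $\mu$-almost every }z.\tag{$\star$}
\end{equation}
The \emph{data of $x$ at $z$} are the number $\xi_x(z)$ and the sequence $(r_x(z|n))_n$. The set of $z$ at which the data of $x$ and $y$ differ is
\[
\Delta(x,y)=\{\xi_x\ne\xi_y\}\cup\bigcup\{[s]:r_x(s)\ne r_y(s)\},
\]
defined up to a null set. Put $\rho(x,y)=\mu\Delta(x,y)\le 1$. This is a metric: it is symmetric, $\Delta(x,w)\subset\Delta(x,y)\cup\Delta(y,w)$, and $\rho(x,y)=0$ forces $r_x=r_y$ because every cylinder has positive measure.

\begin{definition}\label{def:jump}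
A \emph{jump system} on $X_\Lambda$ is a family $J=(J_t)_{t\in T}$ of subsets of $X_\Lambda\times X_\Lambda$ such that every $(x,y)\in J_t$ satisfies
\begin{itemize}
\item[(J1)] $\xi_x=\xi_y$ a.e.\ on $Z\setminus[t]$ and $r_x=r_y$ on $T\setminus T_t$;
\item[(J2)] $\xi_y\le\xi_x$ a.e.\ on $[t]$.
\end{itemize}
There are two kinds of \emph{steps} from $x$ to $y$. An \emph{edit} is always allowed and costs $\rho(x,y)$. A \emph{jump at $t$} is allowed if $(x,y)\in J_t$ and costs $2^{-\operatorname{rk}r_y(t)}$. A \emph{chain} is a sequence $x_0,\dots,x_m$ together with a step from each $x_i$ to $x_{i+1}$, and its cost is the sum of the costs of its steps. Let $d(x,y)$ be the infimum of the costs of chains from $x$ to $y$.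
\end{definition}

A single edit shows $d\le\rho\le1$ and $d(x,x)=0$, and concatenation of chains gives the triangle inequality.

\medskip
\noindent\textbf{The basic system.} Let $\Lambda=\mathbb N$, $\operatorname{rk}(m)=m$, and let $J_t$ consist of all pairs that satisfy (J1) and (J2). This is the space $X$ of Theorem~\ref{thm:T1}.

It is far from Hausdorff. Given $x,y\in X$ and $k$, let $w$ have height $\min(\xi_x,\xi_y)$, label $k$ at $\varnothing$ and blanks elsewhere. Jumps at $\varnothing$ give $d(x,w)\le2^{-k}$ and $d(y,w)\le2^{-k}$, so any two balls meet. The reason is that the target of a jump forgets its source. The second system allows fewer jumps and makes the label of the target record the source, up to an error comparable with the cost.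

\medskip
\noindent\textbf{The recording system.} Let $\Lambda$ consist of the blank $0$ and all pairs $(m,c)$ with $m\in\mathbb N$ and $c$ a rational step function on $Z$, and put $\operatorname{rk}(m,c)=m$. Let $J_t$ consist of all pairs $(x,y)$ that satisfy (J1), (J2) and
\begin{itemize}
\item[(J3)] $r_x(s)=0$ for all $s\in T_t$, and $r_y(t)=(m,c)$ with $|\xi_x-c|\le2^{-m}$ a.e.\ on $[t]$.
\end{itemize}
This is the space $X_H$ of Theorem~\ref{thm:T2}.

\section{The quasi-metric and the development}\label{sec:dev}

In this section $J$ is an arbitrary jump system. The first lemma is the lower bound that will certify distance $1$; it is the only place where (J2) is used as a restriction.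

\begin{lemma}\label{lem:raise}
$d(x,y)\ge\mu\{\xi_y>\xi_x\}$ for all $x,y\in X_\Lambda$.
\end{lemma}

\begin{proof}
Let $x=x_0,\dots,x_m=y$ be a chain and $A_i=\{\xi_{x_{i+1}}>\xi_{x_i}\}$. Then $\{\xi_y>\xi_x\}\subset\bigcup_iA_i$. If the $i$-th step is an edit, $\mu A_i$ is at most its cost. If it is a jump, $A_i$ is null by (J1) and (J2).
\end{proof}

A jump may rewrite all labels below its node, including those left by earlier jumps. The next lemma says that along a branch $z$ one label always survives. For a chain $x_0,\dots,x_m$ fix representatives of the heights, let $S$ be the union of the sets $\Delta(x_i,x_{i+1})$ over the edits, so that $\mu S$ is at most the cost of the chain, and let $E$ be a null set outside which the finitely many almost-everywhere relations required of the jumps of the chain hold pointwise.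

\begin{lemma}\label{lem:persist}
Let $z\notin S\cup E$.
\begin{itemize}
\item[(a)] If no jump of the chain occurs at a prefix of $z$, all $x_j$ have the same data at $z$.
\item[(b)] Otherwise let $t$ be the shortest prefix of $z$ at which a jump occurs, and let $x_i\to x_{i+1}$ be the last jump at $t$. Then $r_{x_m}(t)=r_{x_{i+1}}(t)$, and at each proper prefix of $t$ all $x_j$ have the same label.
\end{itemize}
\end{lemma}

\begin{proof}
Edits do not change the data at $z$, because $z\notin S$. By (J1), a jump at $t'$ changes the height at $z$ only if $z\in[t']$, and changes the label at a prefix $s$ of $z$ only if $t'\preceq s$; in both cases $t'$ is a prefix of $z$. This gives (a). In (b), a jump that changes the label at some $s\preceq t$ occurs at a prefix $t'\preceq s$ of $z$, and minimality of $t$ forces $t'=s=t$. So labels at proper prefixes of $t$ never change, and the label at $t$ does not change after the last jump at $t$.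
\end{proof}

\begin{lemma}\label{lem:back}
For every $y\in X_\Lambda$ and $\eta>0$ there is $k\in\mathbb N$ such that $d(x,y)<2^{-k}$ implies $\rho(x,y)<\eta$.
\end{lemma}

\begin{proof}
Let $W_k=\{z:\sup_n\operatorname{rk}r_y(z|n)>k\}$. These sets decrease and their intersection is null by \eqref{eq:star}, so $\mu W_k\to0$. Choose $k$ with $2^{-k}+\mu W_k<\eta$, and let $x=x_0,\dots,x_m=y$ be a chain of cost less than $2^{-k}$. Let $z\notin S\cup E$. In case (b) of Lemma~\ref{lem:persist} the jump $x_i\to x_{i+1}$ costs less than $2^{-k}$, so $\operatorname{rk}r_y(t)=\operatorname{rk}r_{x_{i+1}}(t)>k$ and $z\in W_k$. Hence for $z\notin S\cup E\cup W_k$ case (a) holds, and $x,y$ have the same data at $z$. So $\rho(x,y)\le\mu S+\mu W_k<\eta$.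
\end{proof}

\begin{remark}
Lemma~\ref{lem:back} fails without \eqref{eq:star}. Drop \eqref{eq:star} in the basic system and let $x,y$ have the labeling $r(t)=2|t|$ and heights $1$ and $0$. For each $n$, the $2^n$ jumps at the words of length $n$ that lower the height and keep the labels lead from $x$ to $y$ at total cost $2^n\cdot2^{-2n}$. So $d(x,y)=0$.
\end{remark}

Since $d\le\rho$, Lemma~\ref{lem:back} says that if $x$ is close to a fixed point $p$ in the direction $d(x,p)$, it is also close in the direction $d(p,x)$. This one-sided symmetry is what a development needs.

\begin{proposition}\label{prop:dev}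
For every jump system, $d$ is a quasi-metric with $d\le1$, and $(X_\Lambda,\tau(d))$ is $T_1$ and developable.
\end{proposition}

\begin{proof}
If $d(x,y)=0$, Lemma~\ref{lem:back} gives $\rho(x,y)<\eta$ for all $\eta>0$, so $x=y$. Thus $d$ is a quasi-metric and $\tau(d)$ is $T_1$. Let $\mathcal G_n=\{B(x,2^{-n}):x\in X_\Lambda\}$. Given $p$ and $\eta>0$, choose $n$ with $2^{-n}<\eta/2$ such that $d(x,p)<2^{-n}$ implies $\rho(x,p)<\eta/2$. If $y\in\operatorname{st}(p,\mathcal G_n)$, there is $x$ with $d(x,p)<2^{-n}$ and $d(x,y)<2^{-n}$, and then
\[
d(p,y)\le d(p,x)+d(x,y)\le\rho(p,x)+d(x,y)<\eta .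
\]
So $\operatorname{st}(p,\mathcal G_n)\subset B(p,\eta)$, and the stars, which are open and contain $p$, form a base at $p$.
\end{proof}

\section{Transitive neighbornets contain a pair at distance one}\label{sec:main}

If $J_t=\emptyset$ for all $t$, then $d=\rho$ is a metric, and $\{d<1\}$ contains a transitive neighbornet by Example~\ref{ex:metric}. So we need enough jumps. We first set up the language to say which.

\subsection*{Patches, contexts and boxes}
A point splits at a node $t$ into its part over $[t]$ and the rest. A \emph{patch at $t$} is a pair $p=(\xi^p,r^p)$, where $\xi^p$ is a measurable function $[t]\to\mathbb R$ modulo null sets and $r^p:T_t\to\Lambda$ satisfies $\sup_{n\ge|t|}\operatorname{rk}r^p(z|n)<\infty$ for a.e.\ $z\in[t]$. A \emph{context at $t$} is a pair $h=(\xi^h,r^h)$, where $\xi^h$ is a measurable function $Z\setminus[t]\to\mathbb R$ modulo null sets and $r^h:T\setminus T_t\to\Lambda$ satisfies $\sup_n\operatorname{rk}r^h(z|n)<\infty$ for a.e.\ $z\notin[t]$. Their union $h\oplus p$ lies in $X_\Lambda$, since a branch through $t$ meets only finitely many nodes outside $T_t$. The only context at $\varnothing$ is empty, and a patch at $\varnothing$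 is a point of $X_\Lambda$.

We use three constructions.
\begin{itemize}
\item For a measurable $v:[t]\to\mathbb R$, $\langle v\rangle$ is the patch at $t$ with height $v$ and all labels blank.
\item For $a\in\Lambda$ and patches $p_0$ at $t0$, $p_1$ at $t1$, $(a;p_0,p_1)$ is the patch at $t$ with label $a$ at $t$ that coincides with $p_i$ over $[ti]$.
\item For a context $h$ at $t$, $a\in\Lambda$ and a patch $w$ at one of $t0,t1$, $h[a,w]$ is the context at the other one that consists of $h$, the label $a$ at $t$, and $w$.
\end{itemize}
Thus
\begin{equation}\label{eq:glue}
h[a,p_1]\oplus p_0=h[a,p_0]\oplus p_1=h\oplus(a;p_0,p_1).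
\end{equation}
A patch is \emph{simple} if its height is a rational step function and all but finitely many of its labels are blank. Since $\Lambda$ is countable, there are countably many simple patches. They take over the role of the rational target heights in Example~\ref{ex:toy}.

The intervals of Example~\ref{ex:toy} also need a replacement. Gluing rises on two halves produces bounds that differ from half to half, so bounds are step functions, and the height $v$ must be chosen strictly between two step functions that are not known in advance. So $v$ has to range over a Baire space of functions in which such a condition is open. We take the Banach space $C([t])$ of continuous real functions with the supremum norm. Inequalities between continuous functions are meant at every point. For rational step functions $\alpha<\beta$ on $[t]$ the \emph{box} with these bounds is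
\[
\operatorname{Bx}(\alpha,\beta)=\{v\in C([t]):\alpha<v<\beta\}.
\]

\begin{lemma}\label{lem:box}
\begin{itemize}
\item[(a)] If $f<g$ in $C([t])$, there is a rational step function $s$ with $f<s<g$.
\item[(b)] Boxes are nonempty and open, and every nonempty open subset of $C([t])$ contains a box.
\item[(c)] $\operatorname{Bx}(\alpha',\beta')\subset\operatorname{Bx}(\alpha,\beta)$ if and only if $\alpha\le\alpha'$ and $\beta'\le\beta$.
\item[(d)] If a box is the union of countably many sets, one of them is dense in some smaller box.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By compactness $g-f\ge2\varepsilon$ for some $\varepsilon>0$. By uniform continuity $(f+g)/2$ varies by less than $\varepsilon/2$ on each cylinder of some fixed length, so some rational step function $s$ is within $\varepsilon$ of it at every point, strictly; then $f<s<g$. (b) The box contains $(\alpha+\beta)/2$, and for $v$ in the box $v-\alpha$ and $\beta-v$ have positive minima. The ball of radius $\varepsilon$ about $v$ contains $\operatorname{Bx}(\alpha,\beta)$ when $v-\varepsilon<\alpha<v<\beta<v+\varepsilon$, and such $\alpha,\beta$ exist by (a). (c) If the inclusion holds, then $\alpha'+\varepsilon$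 and $\beta'-\varepsilon$ lie in $\operatorname{Bx}(\alpha,\beta)$ for all small $\varepsilon>0$; let $\varepsilon\to0$. The converse is immediate. (d) By the Baire category theorem a nonempty open subset of a complete metric space is not a countable union of nowhere dense sets. So the closure of one of the sets contains a nonempty open subset of the box, which contains a box by (b).
\end{proof}

\begin{definition}\label{def:rich}
Let $\alpha<\beta$ be rational step functions on $[t]$. A label $a$ is an \emph{entry label} for $\operatorname{Bx}(\alpha,\beta)$ if $(h\oplus\langle v\rangle,\,h\oplus q)\in J_t$ for every context $h$ at $t$, every $v\in\operatorname{Bx}(\alpha,\beta)$ and every patch $q$ at $t$ with $r^q(t)=a$ and $\xi^q\le v$ a.e. The system $J$ is \emph{rich} if for every $t$, every rational step function $c$ on $[t]$ and every $N\in\mathbb N$ there are a rational $\delta>0$ and an entry label for $\operatorname{Bx}(c-\delta,c+\delta)$ of rank at least $N$.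
\end{definition}

An entry label for a box is an entry label for every smaller box at the same node.

\begin{lemma}\label{lem:rich}
The basic system and the recording system are rich.
\end{lemma}

\begin{proof}
A pair $(h\oplus\langle v\rangle,h\oplus q)$ with $\xi^q\le v$ satisfies (J1) and (J2). So in the basic system every label is an entry label for every box. In the recording system take $\delta=2^{-N}$ and $a=(N,\tilde c)$, where $\tilde c$ equals $c$ on $[t]$ and $0$ elsewhere. The source $h\oplus\langle v\rangle$ is blank on $T_t$ and $|v-\tilde c|<2^{-N}$ on $[t]$, which is (J3).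
\end{proof}

\begin{proposition}\label{prop:main}
If $J$ is rich, every transitive neighbornet of $(X_\Lambda,\tau(d))$ contains a pair $(x,y)$ with $d(x,y)=1$.
\end{proposition}

For the rest of the section $J$ is rich and $V$ is a transitive neighbornet. For each $x$ fix $n(x)\in\mathbb N$ with $B(x,2^{-n(x)})\subset V(x)$. All we use about $V$ is transitivity and
\begin{equation}\label{eq:n}
d(x,y)<2^{-n(x)}\ \Longrightarrow\ y\in V(x).
\end{equation}
If $n\le n_0$ everywhere, the proposition is immediate: start from height $0$ and raise the height to $1$ on the cylinders of length $n_0+1$, one edit of cost $2^{-n_0-1}$ at a time; transitivity and Lemma~\ref{lem:raise} give a pair at distance $1$. In general, Example~\ref{ex:toy} replaces the uniform bound.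

\subsection*{Lifts and blocked positions}
To be iterated, the conclusion of Example~\ref{ex:toy} must have the form of its hypothesis (Raise). The rise over $[t]$ must stay within prescribed bounds, it must start at a point that can be entered by a jump of prescribed cheapness, and it must end in a countable set.

\begin{definition}\label{def:lift}
Let $h$ be a context at $t$, let $\varphi<\psi$ be rational step functions on $[t]$, and let $N\in\mathbb N$. The pair $(\varphi,\psi)$ is an \emph{$N$-lift at $(t,h)$} if there are patches $p,p'$ at $t$ such that
\begin{itemize}
\item $\xi^p\le\varphi$ a.e., and $r^p(t)$ is an entry label for $\operatorname{Bx}(\varphi,\psi)$ of rank at least $N$;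
\item $p'$ is simple and $\xi^{p'}=\psi$;
\item $h\oplus p'\in V(h\oplus p)$.
\end{itemize}
A \emph{position} is a tuple $(t,h,\alpha,\beta,N)$ with $h$ a context at $t$, $\alpha<\beta$ rational step functions on $[t]$, and $N\in\mathbb N$. It is \emph{blocked} if there is no $N$-lift $(\varphi,\psi)$ at $(t,h)$ with $\alpha\le\varphi<\psi\le\beta$.
\end{definition}

If $(t,h,\alpha,\beta,N)$ is blocked and $\alpha\le\alpha'<\beta'\le\beta$, then $(t,h,\alpha',\beta',N)$ is blocked. In the basic system the requirement on $r^p(t)$ is just $r^p(t)\ge N$.

Lifts over $[t0]$ and $[t1]$ combine to a lift over $[t]$, but since $n$ is unbounded there is no depth of the tree at which an induction could start. We therefore state the step in contrapositive form and run it downward.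

\begin{lemma}[Descent]\label{lem:descent}
Let $(t,h,\alpha,\beta,N)$ be blocked and let $a$ be an entry label for $\operatorname{Bx}(\alpha,\beta)$ of rank at least $N$. Then there are $i\in\{0,1\}$, a patch $w$ at the sibling $t(1-i)$ of $ti$ with $\xi^w\le\beta$ a.e., rational step functions $\alpha'<\beta'\le\beta$ on $[ti]$, and $N'\in\mathbb N$ such that $(ti,h[a,w],\alpha',\beta',N')$ is blocked.
\end{lemma}

\begin{proof}
Suppose that no such position is blocked. Write $\alpha_i,\beta_i$ for the restrictions of $\alpha,\beta$ to $[ti]$.

\emph{Step 1: a lift over $[t0]$ for every height over $[t1]$.} Let $v\in\operatorname{Bx}(\alpha_1,\beta_1)$. The patch $\langle v\rangle$ at $t1$ has height below $\beta$, so $(t0,h[a,\langle v\rangle],\alpha_0,\beta_0,0)$ is not blocked. Hence there are rational step functions $\alpha_0\le\varphi_v<\psi_v\le\beta_0$, a patch $p_v$ at $t0$ with $\xi^{p_v}\le\varphi_v$ a.e., and a simple patch $p'_v$ at $t0$ with height $\psi_v$ such that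
\[
y_v\in V(x_v),\qquad\text{where}\quad x_v=h[a,\langle v\rangle]\oplus p_v,\quad y_v=h[a,\langle v\rangle]\oplus p_v'.
\]

\emph{Step 2: stabilization.} The triples $(\varphi_v,p'_v,n(y_v))$ range over a countable set. By Lemma~\ref{lem:box}(d),(c) there are a triple $(\varphi,p',m)$ and rational step functions $\alpha_1\le\alpha'<\beta'\le\beta_1$ such that the set $D$ of all $v$ with this triple is dense in $\operatorname{Bx}(\alpha',\beta')$. Let $\psi=\xi^{p'}$, so that $\alpha_0\le\varphi<\psi\le\beta_0$, and let $g=h[a,p']$, a context at $t1$. By \eqref{eq:glue}, $y_v=g\oplus\langle v\rangle$ for all $v\in D$. The context $g$ and the number $m=n(y_v)$ do not depend on $v\in D$.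

\emph{Step 3: a lift over $[t1]$, and the jump.} Since $\xi^{p'}\le\beta$ and $\beta'\le\beta$, the position $(t1,g,\alpha',\beta',m+1)$ is not blocked. So there are $\alpha'\le\varphi_1<\psi_1\le\beta'$, a patch $q$ at $t1$ with $\xi^q\le\varphi_1$ a.e.\ whose label $r^q(t1)$ is an entry label for $\operatorname{Bx}(\varphi_1,\psi_1)$ of rank at least $m+1$, and a simple patch $q'$ at $t1$ with height $\psi_1$, such that $g\oplus q'\in V(g\oplus q)$. The box $\operatorname{Bx}(\varphi_1,\psi_1)$ is a nonempty open subset of $\operatorname{Bx}(\alpha',\beta')$, so it contains some $v\in D$. As $\xi^q\le\varphi_1<v$, the definition of an entry label allows a jump at $t1$ from $y_v=g\oplus\langle v\rangle$ to $g\oplus q$. It costs at most $2^{-m-1}<2^{-n(y_v)}$, so $g\oplus q\in V(y_v)$ by \eqref{eq:n}. By transitivity, $g\oplus q'\in V(x_v)$.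

\emph{Step 4: a lift over $[t]$.} By \eqref{eq:glue}, $x_v=h\oplus P$ and $g\oplus q'=h\oplus P'$ with $P=(a;p_v,\langle v\rangle)$ and $P'=(a;p',q')$. By Lemma~\ref{lem:box}(a) choose a rational step function $\varphi_1'$ on $[t1]$ with $v<\varphi_1'<\psi_1$. Let $\Phi$ equal $\varphi$ on $[t0]$ and $\varphi_1'$ on $[t1]$, and let $\Psi$ equal $\psi$ on $[t0]$ and $\psi_1$ on $[t1]$. On $[t0]$ we have $\alpha\le\varphi<\psi\le\beta$, and on $[t1]$ we have $\alpha<v<\varphi'_1<\psi_1\le\beta$; so $\alpha\le\Phi<\Psi\le\beta$. Moreover $\xi^P\le\Phi$ a.e., the label $r^P(t)=a$ has rank at least $N$ and is an entry label for the smaller box $\operatorname{Bx}(\Phi,\Psi)$, and $P'$ is simple with height $\Psi$. Thus $(\Phi,\Psi)$ is an $N$-lift at $(t,h)$, although $(t,h,\alpha,\beta,N)$ is blocked.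
\end{proof}

Repeated descent defines a branch $t_0\preceq t_1\preceq\cdots$ and growing contexts, whose union is a single point $f$. This point has a finite $n(f)$, and over a cylinder $[t_k]$ of measure less than $2^{-n(f)}$ one edit raises the height. For this edit to be a lift inside the bounds of the $k$-th position, $f$ must stay below the upper bound with room to spare. So at each stage we descend inside the lower half of the box.

\begin{lemma}\label{lem:root}
No position at the root $\varnothing$ is blocked.
\end{lemma}

\begin{proof}
Suppose that $(t_0,h_0,\alpha^0,\beta^0,N_0)$ is blocked, with $t_0=\varnothing$. We construct blocked positions $(t_k,h_k,\alpha^k,\beta^k,N_k)$ with $|t_k|=k$. Given the $k$-th one, put $c_k=(\alpha^k+\beta^k)/2$. By richness there are a rational $\delta_k>0$ and an entry label $a_k$ for $\operatorname{Bx}(c_k-\delta_k,c_k+\delta_k)$ of rank at least $N_k$. Since $\beta^k-\alpha^k$ has a positive minimum and entry labels pass to smaller boxes, we may shrink $\delta_k$ so that $\alpha^k\le c_k-\delta_k$ and $c_k+\delta_k\le\beta^k$. The position $(t_k,h_k,c_k-\delta_k,c_k,N_k)$ is blocked and $a_k$ is an entry label for its box. Lemma~\ref{lem:descent}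 gives a one-letter extension $t_{k+1}$ of $t_k$ with sibling $s_k$, a patch $w_k$ at $s_k$ and a blocked position $(t_{k+1},h_{k+1},\alpha^{k+1},\beta^{k+1},N_{k+1})$ with
\[
h_{k+1}=h_k[a_k,w_k],\qquad \xi^{w_k}\le c_k\ \text{a.e.\ on }[s_k],\qquad c_{k+1}<\beta^{k+1}\le c_k\ \text{on }[t_{k+1}].
\]

Let $z_\infty\in Z$ be the point with prefixes $t_k$. The tree $T$ is the disjoint union of $\{t_k:k\in\mathbb N\}$ and the subtrees $T_{s_k}$, and $Z\setminus\{z_\infty\}$ is the disjoint union of the $[s_k]$. Let $f$ have label $a_k$ at $t_k$ and coincide with $w_k$ over $[s_k]$, for all $k$. For $z\in[s_k]$ the labels of $f$ along $z$ are $a_0,\dots,a_k$ followed by those of $w_k$, so their ranks are bounded for a.e.\ $z\in[s_k]$. Since $\{z_\infty\}$ is null, $f$ satisfies \eqref{eq:star} and $f\in X_\Lambda$.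

Fix $k>n(f)$. The context $h_k$ consists of the $a_j$ and $w_j$ with $j<k$, so $f=h_k\oplus p$ for a patch $p$ at $t_k$ with $r^p(t_k)=a_k$. For $j\ge k$ we have $\xi^p=\xi^{w_j}\le c_j\le c_k$ a.e.\ on $[s_j]\subset[t_j]$, and these cylinders cover $[t_k]\setminus\{z_\infty\}$. So $\xi^p\le c_k$ a.e. Let $p'=\langle c_k+\delta_k\rangle$, a simple patch at $t_k$. Then
\[
d(f,h_k\oplus p')\le\rho(f,h_k\oplus p')\le\mu[t_k]=2^{-k}<2^{-n(f)},
\]
so $h_k\oplus p'\in V(h_k\oplus p)$ by \eqref{eq:n}. Since $a_k$ is an entry label for $\operatorname{Bx}(c_k,c_k+\delta_k)$ of rank at least $N_k$, the pair $(c_k,c_k+\delta_k)$ is an $N_k$-lift at $(t_k,h_k)$ with $\alpha^k\le c_k<c_k+\delta_k\le\beta^k$. This contradicts the fact that the $k$-th position is blocked.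
\end{proof}

The proof gives no bound on the numbers $N_k$, hence none on the ranks of $f$ along $z_\infty$. This is why \eqref{eq:star} is imposed almost everywhere and not everywhere: in this form it is strong enough for Lemma~\ref{lem:back} and weak enough to admit $f$.

\begin{proof}[Proof of Proposition~\ref{prop:main}]
By Lemma~\ref{lem:root} the position at $\varnothing$ with $\alpha=0$, $\beta=1$, $N=0$ is not blocked. So there are rational step functions $\varphi<\psi$ on $Z$ and points $x$ and $y\in V(x)$ with $\xi_x\le\varphi<\psi=\xi_y$ a.e. Lemma~\ref{lem:raise} gives $d(x,y)\ge1$, and $d\le1$.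
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:T1}]
Take the basic system and apply Proposition~\ref{prop:dev}, Lemma~\ref{lem:rich} and Proposition~\ref{prop:main}.
\end{proof}

\section{The recording system is Hausdorff}\label{sec:haus}

Two points cannot be separated only if cheap chains from both lead to common points $w$. In the recording system the label that survives at $w$ along a branch $z$, by Lemma~\ref{lem:persist}, tells us where the chain came from.

\begin{proposition}\label{prop:haus}
The space $(X_H,\tau(d))$ is Hausdorff.
\end{proposition}

\begin{proof}
Let $x,y\in X_H$ be such that $B(x,2^{-k})\cap B(y,2^{-k})\ne\emptyset$ for all $k$. We show that $x=y$. Fix $k$, a point $w$ in the intersection, and chains of cost less than $2^{-k}$ from $x$ to $w$ and from $y$ to $w$, with one representative of $\xi_w$ for both. Every jump in these chains writes at its node a label $(m,c)$ with $m>k$. Let $S$ and $E$ be the unions of the sets of Section~\ref{sec:dev} for the two chains, so that $\mu S<2^{1-k}$ and $E$ is null, and let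
\[
W_k=\{z:\sup_n\operatorname{rk}r_x(z|n)>k\ \text{ or }\ \sup_n\operatorname{rk}r_y(z|n)>k\}.
\]
Fix $z\notin S\cup E\cup W_k$ and consider the chain $x=x_0,\dots,x_l=w$.

\emph{Case (a): no jump occurs at a prefix of $z$.} Then $x$ and $w$ have the same data at $z$. In particular all labels of $w$ along $z$ have rank at most $k$.

\emph{Case (b): some jump occurs at a prefix of $z$.} Let $t$ and $x_i\to x_{i+1}$ be as in Lemma~\ref{lem:persist}(b). Then $r_w(t)=r_{x_{i+1}}(t)=(m,c)$ with $m>k$, while at proper prefixes of $t$ the labels of $w$ are those of $x$ and have rank at most $k$. So $t$ is the shortest prefix of $z$ at which $w$ has a label of rank greater than $k$. Next, the initial chain $x_0,\dots,x_i$ has no jump at a prefix of $z$. Otherwise let $t'$ be the shortest prefix of $z$ at which it has one. Then $t\preceq t'$ by minimality of $t$, and Lemma~\ref{lem:persist}(b) for the initial chain shows that $r_{x_i}(t')$ was written by a jump and is not blank; but $r_{x_i}$ is blank on $T_t$ by (J3). Hence $x$ and $x_i$ have the same data at $z$, and (J3) gives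
\begin{equation}\label{eq:record}
r_x(z|j)=r_w(z|j)\ \ (j<|t|),\qquad r_x(z|j)=0\ \ (j\ge|t|),\qquad |\xi_x(z)-c(z)|\le2^{-m}.
\end{equation}

Which case holds is decided by $w$ and $z$ alone: (b) holds exactly when $w$ has a label of rank greater than $k$ along $z$, and then $t$ and $(m,c)$ are read off from $w$. The chain from $y$ is therefore in the same case, with the same $t$, $m$, $c$. In case (a), $x$ and $y$ have the same data at $z$. In case (b), \eqref{eq:record} holds for both $x$ and $y$. Either way $x$ and $y$ have the same labels along $z$ and $|\xi_x(z)-\xi_y(z)|\le2^{-k}$, because $2\cdot2^{-m}\le2^{-k}$.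

Put $\varepsilon_k=2^{1-k}+\mu W_k$; by \eqref{eq:star}, $\varepsilon_k\to0$. If $r_x(s)\ne r_y(s)$ for some $s$, then $\mu[s]\le\varepsilon_k$ for all $k$, which is impossible. For $\theta>0$ we have $\mu\{|\xi_x-\xi_y|>\theta\}\le\varepsilon_k$ whenever $2^{-k}\le\theta$, so this set is null. Hence $x=y$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:T2}]
Take the recording system. It is a developable quasi-metric space with $d\le1$ by Proposition~\ref{prop:dev}, and it is Hausdorff by Proposition~\ref{prop:haus}. By Lemma~\ref{lem:rich} and Proposition~\ref{prop:main}, every transitive neighbornet contains a pair at distance $1$.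
\end{proof}

\begin{thebibliography}{9}
\bibitem{QM} \emph{On Quasi-Metrizability},
\texttt{http://topology.auburn.edu/tp/reprints/v05/tp05010s.pdf}
\end{thebibliography}
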